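# Eigenvalues of multiplicity one for matrices on a tree

## A guess, and four trees to test it on

Let $T$ be a tree on $n$ vertices. Put a nonzero number on every edge, a real number on every vertex, and read the result as a Hermitian matrix. How few simple eigenvalues can such a matrix have?

**Definition 1.** $\mathcal H(T)$ is the set of $n\times n$ Hermitian matrices $A=(a_{ij})$ whose graph is $T$: for $i\ne j$, $a_{ij}\neq 0$ if and only if $\{i,j\}$ is an edge of $T$. The diagonal entries are arbitrary real numbers. The *multiplicity list* of $A$ is the list of multiplicities of its distinct eigenvalues. $U(A)$ is the number of $1$'s in that list, and $U(T)=\min\{U(A):A\in\mathcal H(T)\}$. Finally, $D_2(T)$ is the number of vertices of $T$ of degree $2$.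

For example, if $T$ is the path on three vertices, the matrix with zero diagonal and edge entries $1$ has eigenvalues $0,\pm\sqrt2$. Its multiplicity list is $\{1,1,1\}$, and $U(A)=3$.

Here is a heuristic. A vertex $v$ of degree $d_v$ joins $d_v$ branches. If all $d_v$ branches share an eigenvalue $\lambda$, then eigenvectors of the branches can be combined, with value $0$ at $v$ and one linear condition to satisfy, so $\lambda$ should be an eigenvalue of the whole matrix with multiplicity $d_v-1$. Since $\sum_v(d_v-1)=2(n-1)-n=n-2$, doing this at every non-leaf vertex would account for all but two eigenvalues. The vertices of degree $2$ would give simple eigenvalues, and so would the two left over. So a first guess is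
$$U(T)=2+D_2(T)\ ?$$

Let us test it.

*Paths.* Let $A\in\mathcal H(T)$ with $T$ the path $1-2-\dots-n$, $n\ge2$. The eigenvector equation in row $i$ gives $z_{i+1}$ in terms of $z_i$ and $z_{i-1}$, because $a_{i,i+1}\ne0$. So $z_1$ determines $z$, and all eigenvalues are simple. Hence $U(T)=n=2+(n-2)$, as guessed.

*Stars.* Let the center have $d\ge2$ leaves; take zero diagonal and edge entries $1$. Vectors that vanish at the center and have leaf values summing to $0$ form a $(d-1)$-dimensional space of eigenvectors for $0$, and the other two eigenvalues are $\pm\sqrt d$. The list is $\{d-1,1,1\}$. For $d=2$ this is a path. For $d\ge3$ we get $U(A)=2=2+D_2(T)$, and no matrix does better, since the smallest and the largest eigenvalue are always simple (Fact B below).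

*A double star.* Let $p$ and $q$ be adjacent, each with two leaves, so $n=6$ and $D_2(T)=0$. Take all edge entries $1$, diagonal $0$ at $p$ and $q$, diagonal $1$ at the leaves of $p$, and $-1$ at the leaves of $q$. Look for eigenvectors $z$ for the eigenvalue $1$ with $z_p=0$. Let $\alpha_1,\alpha_2$ be the values at the leaves of $p$ and $\beta_1,\beta_2$ those at the leaves of $q$. The rows of the leaves of $p$ hold automatically. The leaves of $q$ give $z_q-\beta_i=\beta_i$, so $\beta_i=z_q/2$. The row of $q$ reads $\beta_1+\beta_2=z_q$, which then holds. The row of $p$ reads $\alpha_1+\alpha_2+z_q=0$. That is a $2$-dimensional space. For the eigenvalue $-1$ with $z_q=0$, in the same way, $\alpha_i=-z_p/2$ and $\beta_1+\beta_2+z_p=0$, again $2$-dimensional. The remaining two eigenvalues have sum $\operatorname{tr}A-0=0$ and sum of squares $\operatorname{tr}A^2-4=(4+2\cdot5)-4=10$, so they are $\pm\sqrt5$. The list is $\{2,2,1,1\}$, and $U(A)=2$, as guessed.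

*A spider.* Let a center have three arms of length $2$, so $n=7$, $D_2(T)=3$, and the guess says $5$. Take zero diagonal and edge entries $1$. Each arm, without the center, carries $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ with eigenvectors $(1,\pm1)$ for $\pm1$. Vectors that vanish at the center and equal $s_i(1,\pm 1)$ on arm $i$, with $s_1+s_2+s_3=0$, are eigenvectors for $\pm1$: this gives $1$ and $-1$, each with a $2$-dimensional space. Vectors that are equal on the three arms, with value $z_0$ at the center, $x$ at the middle vertices and $y$ at the ends, satisfy $\lambda z_0=3x$, $\lambda x=z_0+y$, $\lambda y=x$. For $\lambda=0$ we get $x=0$, $y=-z_0$. For $\lambda\ne0$ we get $\lambda^2x=4x$, so $\lambda=\pm2$. These are $2+2+3=7$ eigenvalues with multiplicity, hence all of them, and the list is $\{2,2,1,1,1\}$. So $U(T)\le3<5$.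

The guess fails as an equality: the spider does better by letting the same eigenvalue serve the center in two ways. What survives is one inequality, and it is the conjecture posed in "Questions, conjectures, and data about multiplicity lists for trees" (https://core.ac.uk/download/235402299.pdf): for any tree $T$,
$$U(T)\le 2+D_2(T).\tag{1}$$
We shall prove (1) by making the heuristic true for every tree.

## Three theorems on multiplicity lists

Let $V$ be the vertex set of $T$, $E(T)$ its edge set, $I\subseteq V$ the set of non-leaf vertices (degree at least $2$), and $d_v=\deg v$. We write $u\sim w$ for adjacent vertices, $A[S]$ for the principal submatrix of $A$ on $S\subseteq V$, $A(u)=A[V\setminus\{u\}]$, and $m_M(\theta)$ for the multiplicity of $\theta$ as an eigenvalue of $M$ ($0$ if it is not one).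

**Theorem 1.** For $n\ge2$ there are a real symmetric $A\in\mathcal H(T)$ and distinct reals $\lambda_u$ $(u\in I)$ such that $m_A(\lambda_u)=d_u-1$ for each $u\in I$, and the other two eigenvalues of $A$ are $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, both simple. So the multiplicity list of $A$ is $\{d_v-1:v\in I\}\cup\{1,1\}$ and $U(A)=2+D_2(T)$; hence $U(T)\le2+D_2(T)$. (For $n=1$, $U(T)=1\le2$.)

**Theorem 2.** Let $n\ge2$, and for every $v\in I$ let $d_v=g_{v,1}+\dots+g_{v,r_v}$ be any partition of $d_v$ into positive integers. Then some real symmetric $A\in\mathcal H(T)$ has a multiplicity list consisting of all numbers $g_{v,i}-1$ that are $\ge1$, together with $\sum_{v\in I}(r_v-1)+2$ additional $1$'s.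

The list in Theorem 1 is the case $r_v=1$. The partition $(m_v+1,1,\dots,1)$ shows that for any integers $1\le m_v\le d_v-1$ the list $\{m_v\}_{v\in I}\cup\{1,\dots,1\}$ occurs.

A *caterpillar* is a tree that becomes a path (possibly one vertex, possibly empty) when all leaves are deleted. Paths, stars and the double star above are caterpillars. The spider is not: deleting its leaves leaves a star with three leaves.

**Theorem 3.**
(a) If $n\ge2$ and $D_2(T)=0$, then $U(T)=2$.
(b) If $T$ is a caterpillar with $n\ge2$ and maximum degree $\le3$ (paths included), then $U(T)=2+D_2(T)$.
(c) Equality can fail: for the tree consisting of a center with three arms of length $2$, $U(T)\le3<5=2+D_2(T)$.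
In particular the constant $2$ and the coefficient $1$ in (1) are best possible, for every value of $D_2$.

## Interlacing, Perron–Frobenius, and simple eigenvalues

**Fact A (Cauchy interlacing).** Let $M$ be Hermitian of order $n\ge 2$ with eigenvalues $\mu_1\le\dots\le\mu_n$, and let $\nu_1\le\dots\le\nu_{n-1}$ be the eigenvalues of $M(u)$. Then $\mu_i\le\nu_i\le\mu_{i+1}$ for all $i$. Consequently $m_M(\theta)\ge m_{M(u)}(\theta)-1$: if $\nu_{j+1}=\dots=\nu_{j+d}=\theta$, then $\mu_{j+2}=\dots=\mu_{j+d}=\theta$.

**Fact B (Perron–Frobenius).** Let $M$ be real symmetric with connected graph and off-diagonal entries $\ge0$. Then $\lambda_{\max}(M)$ is simple with an entrywise positive eigenvector, and every eigenvalue of a proper principal submatrix of $M$ is $<\lambda_{\max}(M)$. If the graph of $M$ is a tree, then also $\lambda_{\min}(M)$ is simple, and every eigenvalue of a proper principal submatrix is $>\lambda_{\min}(M)$.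

*Proof.* Let $\rho=\lambda_{\max}(M)$ and let $x$ be a unit eigenvector for $\rho$ (which may be chosen real). Since off-diagonal entries are $\ge0$, $|x|^{T}M|x|\ge x^{T}Mx=\rho$, so $|x|$ maximizes the Rayleigh quotient and is an eigenvector for $\rho$. If $|x|_i=0$, row $i$ gives $\sum_{j\ne i}m_{ij}|x_j|=0$, so $x$ vanishes at all neighbors of $i$, and by connectedness everywhere, which is impossible. So no $\rho$-eigenvector has a zero coordinate. Two independent ones would have a nonzero combination with a zero coordinate, so $\rho$ is simple, and $|x|$ is positive. Now let $S$ be a proper nonempty subset, let $\theta=\lambda_{\max}(M[S])$, let $z$ be a unit eigenvector for it, and extend $|z|$ by $0$ to $\tilde z$. Then $\theta=z^{T}M[S]z\le\tilde z^{T}M\tilde z\le\rho$. Equality would make $\tilde z$ a $\rho$-eigenvector with a zero coordinate, which does not exist. So $\theta<\rho$.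

If the graph is a tree, it is bipartite. Let $D$ be the diagonal matrix with $+1$ on one color class and $-1$ on the other. Every edge joins the two classes, so $D(-M)D$ has the same off-diagonal entries as $M$. Apply the first part to $D(-M)D$, whose principal submatrices are similar to those of $-M$. $\square$

Fact B covers all of $\mathcal H(T)$. If $A\in\mathcal H(T)$, root $T$ and choose unimodular numbers $\delta_v$ from the root outward, so that $\overline{\delta_v}\,a_{vw}\,\delta_w>0$ whenever $w$ is a child of $v$. With $D=\operatorname{diag}(\delta_v)$, the matrix $D^{*}AD$ is real symmetric with graph $T$ and positive edge entries. Hence for $n\ge2$ the eigenvalues $\lambda_{\min}(A)\ne\lambda_{\max}(A)$ are both simple (if they were equal, that eigenvalue would have multiplicity $n\geq 2$), and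
$$U(T)\ge2\qquad(n\ge2).\tag{2}$$

**Fact C (simple eigenvalues).** Let $\lambda_0$ be a simple eigenvalue of the real symmetric matrix $M_0$, with eigenvector $v_0$. For real symmetric $M$ near $M_0$ there is exactly one eigenvalue $\theta(M)$ near $\lambda_0$; it is simple and depends smoothly on $M$. If $v_0$ is nonzero at a coordinate $w$, then so is the $\theta(M)$-eigenvector of $M$, for $M$ close to $M_0$.

The first part is the implicit function theorem for the characteristic polynomial, together with continuity of the eigenvalues. For the second, take $v_0$ of length $1$. Then $\operatorname{adj}(\lambda_0I-M_0)=\kappa v_0v_0^{T}$, where $\kappa\ne0$ is the product of the differences between $\lambda_0$ and the other eigenvalues. Its $(w,w)$ entry $\kappa (v_0)_w^2$ is nonzero. So for $M$ near $M_0$ the $(w,w)$ entry of $\operatorname{adj}(\theta(M)I-M)$ is nonzero, and column $w$ of this matrix is a $\theta(M)$-eigenvector that does not vanish at $w$.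

**Fact D (implicit functions).** Let $F(y,t)$ be smooth with values in $\mathbb R^m$, let $F(y_0,0)=0$, and let the Jacobian $\partial F/\partial y$ have linearly independent rows at $(y_0,0)$. Then there is a continuous curve $y(t)$, $|t|$ small, with $y(0)=y_0$ and $F(y(t),t)=0$. Likewise, if $G(x)$ is smooth with values in $\mathbb R^m$, $G(x_0)=0$, and its Jacobian at $x_0$ has linearly independent rows, then every small $\eta\in\mathbb R^m$ equals $G(x)$ for some $x$, with $x\to x_0$ as $\eta\to0$.

In both cases choose $m$ variables for which the square Jacobian is invertible, freeze the others, and apply the implicit or inverse function theorem.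

## The branch equations

Let $n\ge3$. For $u\in I$ and $w\sim u$ let $B_{uw}$ be the component of $T-u$ that contains $w$; call it a branch at $u$. In the path $1-2-3-4$, for instance, $B_{21}=\{1\}$ and $B_{23}=\{3,4\}$.

For $a\in\mathbb R^V$, $c\in\mathbb R^{E(T)}$ and $\lambda\in\mathbb R^I$, let $A=A(a,c)$ be the real symmetric matrix with diagonal $a$, entry $c_e$ at each edge $e$, and $0$ elsewhere. For $u\in I$, $w\sim u$ put
$$F_{uw}(a,c,\lambda)=\det\bigl(\lambda_uI-A[B_{uw}]\bigr),\tag{3}$$
and let $F=(F_{uw})$ be the collection of all these polynomials. The heuristic asks for a solution of $F=0$ with all $c_e\ne0$ and with distinct $\lambda_u$: since $A(u)$ is the direct sum of the $A[B_{uw}]$, $w\sim u$, such a solution gives $m_{A(u)}(\lambda_u)\ge d_u$, and then $m_A(\lambda_u)\ge d_u-1$ by Fact A.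

Counting parameters does not settle this. There are $n+(n-1)+|I|$ unknowns and $\sum_{u\in I}d_u=2(n-1)-(n-|I|)=n-2+|I|$ equations, so $n+1$ unknowns to spare. But the solution $c=0$ with all $a_v$ and $\lambda_u$ equal is useless. We need real solutions away from the degenerate ones.

## Gluing leaves to a path, and where it breaks

A sensible plan is induction. Solve (3) for a smaller tree in which $p$ is a leaf. Then attach new leaves to $p$ by edges of weight $t$, with diagonal entry $\lambda_p$ at each new leaf, and repair what the new edges disturb. The natural entry to repair with is $a_p$.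

To see the effect, attach $k$ leaves with diagonal entry $\mu$ and edge weight $t$ to the vertex $p$ of a branch $B'$. For $\lambda\ne\mu$, taking the Schur complement of the block of the new leaves gives
$$\det\bigl(\lambda I-A[B'\cup L]\bigr)=(\lambda-\mu)^k\cdot\det\bigl(\lambda I-A'[B']\bigr)\Big|_{a_p\to a_p+kt^2/(\lambda-\mu)}.\tag{4}$$
At level $\lambda$, the branch behaves as if $a_p$ had been shifted by $kt^2/(\lambda-\mu)$.

*One old equation: it works.* Start from the path $2-3-4$ with zero diagonal, edge entries $1$, and $\lambda_3=0$; both branch equations at $3$ hold. Attach leaf $1$ to vertex $2$ with weight $t$. The branches at $2$ are $\{1\}$ and $\{3,4\}$; the latter has eigenvalues $\pm1$, so put $\lambda_2=1=a_1$. The only old equation disturbed is that of $B_{32}=\{1,2\}$, which now reads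
$$(0-a_2)(0-1)-t^2=a_2-t^2=0 .$$
So $a_2=t^2$ repairs it. With $t=1$ we have solved (3) for the path $1-2-3-4$:
$$a=(1,1,0,0),\qquad c=(1,1,1),\qquad\lambda_2=1,\quad\lambda_3=0.\tag{5}$$

*Two old equations: it breaks.* Now attach $k$ leaves to vertex $4$ of (5), with weight $s$ and diagonal entry $\mu=\lambda_4$, where $\mu\ne0,1$ because the $\lambda$'s must be distinct. Two old equations contain $a_4$. In (5), $F_{34}=\lambda_3-a_4$ and $F_{23}=(\lambda_2-a_3)(\lambda_2-a_4)-c_{34}^2$. With everything but $a_4$ frozen, each forces the effective value of $a_4$ to be $0$, but at different levels: by (4),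
$$a_4+\frac{ks^2}{0-\mu}=0,\qquad a_4+\frac{ks^2}{1-\mu}=0 .$$
Subtracting, $ks^2\left(\frac1{1-\mu}+\frac1\mu\right)=\frac{ks^2}{\mu(1-\mu)}=0$, so $s=0$. One entry cannot serve two levels, and the method stops here.

*Moving several entries at once.* The tree is not at fault. Let us move $a_3$, $a_4$ and $\mu$ together:
$$a_1=a_2=1,\quad a_3=\tfrac{13}{21},\quad a_4=\tfrac{13}6,\quad a_\ell=\lambda_4=\mu=\tfrac73,\quad ks^2=\tfrac{91}{18},$$
with the other edge entries $1$ and $\lambda_2=1$, $\lambda_3=0$ as before. The branches $\{1\}$ at $2$, $\{1,2\}$ at $3$ and $\{\ell\}$ at $4$ are clear. For the branch at $3$ through $4$, (4) requires $a_4-ks^2/\mu=\frac{13}6-\frac{91}{18}\cdot\frac37=0$, which is true. For the branch at $2$ through $3$ it requires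
$$(1-a_3)\Bigl(1-a_4-\frac{ks^2}{1-\mu}\Bigr)=\frac8{21}\Bigl(1-\frac{13}6+\frac{91}{24}\Bigr)=\frac8{21}\cdot\frac{21}8=1=c_{34}^2,$$
again true. Finally the characteristic polynomial of $A[\{1,2,3\}]$ is $(x-a_3)\bigl((x-1)^2-1\bigr)-(x-1)$, and at $x=\frac73$ this is $\frac{12}7\cdot\frac79-\frac43=0$. So (3) is solved for this tree.

For a general tree there is no hope of formulas like these. But we do not need them: to move all entries at once we only need the implicit function theorem at $t=0$, where the new leaves are not yet attached. Its hypothesis is that the gradients of the branch polynomials are linearly independent. So that independence has to be carried along in the induction.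

## Good points: solutions with independent gradients

**Definition 2.** Let $n\ge3$. A point $(a,c,\lambda)$ is *good* for $T$ if

1. $c_e>0$ for every edge $e$, and the $\lambda_u$ $(u\in I)$ are pairwise distinct;
2. $F_{uw}=0$ for all $u\in I$, $w\sim u$;
3. for all such $u,w$, $\lambda_u$ is a simple eigenvalue of $A[B_{uw}]$, with eigenvector nonzero at $w$;
4. the Jacobian of $F$ at the point has linearly independent rows.

*Example.* The point (5) is good. Conditions 1 and 2 were seen. For condition 3, the eigenvectors of the two-vertex branches $\{3,4\}$ for $1$ and $\{1,2\}$ for $0$ are $(1,1)$ and $(1,-1)$, and these eigenvalues are simple; one-vertex branches are trivial. For condition 4, the polynomials are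
$$F_{21}=\lambda_2-a_1,\quad F_{32}=(\lambda_3-a_1)(\lambda_3-a_2)-c_{12}^2,\quad F_{23}=(\lambda_2-a_3)(\lambda_2-a_4)-c_{34}^2,\quad F_{34}=\lambda_3-a_4,$$
and their partial derivatives with respect to $a_1,a_2,a_3,a_4$ at (5) are the rows
$$(-1,0,0,0),\quad(1,1,0,0),\quad(0,0,-1,-1),\quad(0,0,0,-1),$$
which are independent.

Conditions 1 and 2 are what Theorem 1 uses. Condition 4 drives the induction. Condition 3 is carried along for Theorem 2.

**Proposition 4.** Every tree with $n\ge3$ vertices has a good point.

The proof is by induction on $n$.

**Step 1: stars.** *This starts the induction.* Let $v$ be the center, so $I=\{v\}$. Take all $c_e=1$, $a_v=0$, $\lambda_v=0$, and $a_w=0$ at each leaf $w$. Then $B_{vw}=\{w\}$ and $F_{vw}=\lambda_v-a_w=0$. The row of $F_{vw}$ has $-1$ in column $a_w$, and no other row involves $a_w$, so the rows are independent. Condition 3 is trivial for one-vertex branches. This settles all stars with $n\ge3$, in particular $n=3$.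

**Step 2: cutting off all leaves at one vertex.** *This finds the smaller tree.* Let $T$ be a tree that is not a star. Then a longest path $x_1,x_2,x_3,x_4,\dots$ of $T$ has at least $4$ vertices. Put $p=x_2$ and $q=x_3$. The end $x_1$ is a leaf, for otherwise the path could be prolonged. If $z\ne x_1,q$ is a neighbor of $p$, then $z$ is a leaf too: a further neighbor $z'\neq p$ of $z$ would give the longer path $z',z,p,q,x_4,\dots$. So all neighbors of $p$ except $q$ are leaves, while $q$ is not a leaf. Let $L\ne\emptyset$ be the set of leaves adjacent to $p$, and $T'=T-L$.

Then $T'$ contains $p,q,x_4$, so it has at least $3$ vertices. The vertex $p$ is a leaf of $T'$ with neighbor $q$. No other remaining vertex has lost a neighbor, so the non-leaf vertices of $T'$ are exactly $I'=I\setminus\{p\}$, with the same neighbors as in $T$. By induction let $(a',c',\lambda')$ be a good point for $T'$, with matrix $A'$; write $B'_{uw}$ and $F'_{uw}$ for the branches and branch polynomials of $T'$.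

**Step 3: the new eigenvalue.** *We choose $\lambda_p$ so that it is simple in the old branch at $p$ and differs from all old $\lambda$'s.* Put
$$\lambda_p^\circ=\lambda_{\max}\bigl(A'[T'-p]\bigr).$$
Since $p$ is a leaf of $T'$, $T'-p$ is connected, and it equals the branch $B_{pq}$ of $T$. By Fact B, $\lambda_p^\circ$ is a simple eigenvalue of $A'[T'-p]$ with a positive eigenvector, in particular one that is nonzero at $q$. Moreover
$$\lambda_p^\circ>\lambda'_u\qquad\text{for every }u\in I'.\tag{6}$$
Indeed, $u\ne p$ has at least two neighbors in $T'$, and $p$ lies in only one branch at $u$, so there is a neighbor $w$ with $p\notin B'_{uw}$. Then $B'_{uw}\subseteq(T'-p)-u$ is a proper subset of $T'-p$, and $\lambda'_u$ is an eigenvalue of $A'[B'_{uw}]$ by condition 2 for $T'$. Fact B, applied to $A'[T'-p]$, gives (6).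

**Step 4: the base point with detached leaves.** *Here we write down all branch polynomials of $T$ when the new edges have weight $0$.* Let $c_{p\ell}=t$ for all $\ell\in L$. Let $y$ denote all the variables $\bigl(a,(c_e)_{e\in E(T')},\lambda\bigr)$, and treat $t$ as a parameter. The base point is $t=0$, $a_\ell=\lambda_p^\circ$ for $\ell\in L$, $\lambda_p=\lambda_p^\circ$, and all other variables as in $(a',c',\lambda')$. Since the vertices $u\in I'$ have the same neighbors in $T$ and in $T'$, the following four cases list every $F_{uw}$.

- For $\ell\in L$: $F_{p\ell}=\lambda_p-a_\ell$.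
- $F_{pq}=\det(\lambda_pI-A[T'-p])$.
- For $u\in I'$, $w\sim u$ with $p\notin B'_{uw}$: $B_{uw}=B'_{uw}$ and $F_{uw}=F'_{uw}$.
- For $u\in I'$, $w\sim u$ with $p\in B'_{uw}$: $B_{uw}=B'_{uw}\cup L$, and at $t=0$, identically in $y$,
$$F_{uw}=F'_{uw}\cdot\prod_{\ell\in L}(\lambda_u-a_\ell),\tag{7}$$
because $A[B_{uw}]$ is then block diagonal.

At the base point all of these vanish: the first two by the choice of $a_\ell$ and $\lambda_p$, the others by condition 2 for $T'$.

**Step 5: independence of the rows at the base point.** *This is the hypothesis of the implicit function theorem.* We take derivatives with respect to $y$ only, at $t=0$.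

*Rows with $u\in I'$.* If $p\notin B'_{uw}$, the row of $F_{uw}$ is the row of $F'_{uw}$. If $p\in B'_{uw}$, differentiate (7) by the product rule. Since $F'_{uw}=0$ at the base point, only the term with the derivative on $F'_{uw}$ survives, so the row is the row of $F'_{uw}$ times $\prod_{\ell}(\lambda'_u-\lambda_p^\circ)$, which is nonzero by (6). So these rows are nonzero multiples of the rows of the $F'_{uw}$. They are supported on the variables of $T'$ and are independent by condition 4 for $T'$.

*Row of $F_{pq}$.* It has zero entries at the variables $a_\ell$. Its entry at $\lambda_p$ is the derivative of the characteristic polynomial of $A'[T'-p]$ at $\lambda_p^\circ$, which is nonzero because $\lambda_p^\circ$ is a simple root.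

*Row of $F_{p\ell}$.* It has entry $-1$ at $a_\ell$, and no other row has a nonzero entry in that column.

Now take a vanishing linear combination of all rows. The columns $a_\ell$ force the coefficients of all $F_{p\ell}$ to be $0$. Among the remaining rows only that of $F_{pq}$ has a nonzero entry in the column $\lambda_p$, so its coefficient is $0$. The rows with $u\in I'$ are independent, so the remaining coefficients are $0$.

**Step 6: attaching the leaves.** *We let $t$ become positive and check the four conditions.* By Fact D there is a continuous curve $y(t)$, $|t|$ small, with $y(0)$ the base point and $F(y(t),t)=0$. We claim that for small $t>0$ the point $(y(t),t)$ is good for $T$.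

*Condition 1.* The $c_e$ with $e\in E(T')$ are positive at $t=0$ and stay so; $c_{p\ell}=t>0$. At $t=0$ the $\lambda_u$ are distinct, by condition 1 for $T'$ and by (6), and they stay distinct.

*Condition 2* holds by construction.

*Condition 3.* First we check that it holds at $t=0$. For $u\in I'$ with $p\notin B'_{uw}$ this is condition 3 for $T'$. For $u\in I'$ with $p\in B'_{uw}$, $A[B_{uw}]=A'[B'_{uw}]\oplus\lambda_p^\circ I$ at $t=0$. Since $\lambda'_u\ne\lambda_p^\circ$, $\lambda'_u$ is a simple eigenvalue of this sum, with the eigenvector of $A'[B'_{uw}]$ extended by $0$, which is nonzero at $w$. For $B_{pq}$ it was shown in Step 3, and for $B_{p\ell}=\{\ell\}$ it is trivial. For small $t$, $\lambda_u$ is still exactly an eigenvalue of $A[B_{uw}]$, by condition 2, and it is close to its value at $t=0$. By Fact C it is the unique eigenvalue there, hence simple, and its eigenvector is still nonzero at $w$.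

*Condition 4.* Independence of the rows with respect to $y$ is an open condition, so it persists for small $t$. In the Jacobian for $T$ the $c_{p\ell}$ are separate variables, but this only adds columns, and rows that are independent stay independent when columns are added.

This completes the induction and proves Proposition 4. $\blacksquare$

## A good point realizes the list $\{d_v-1\}\cup\{1,1\}$

We prove Theorem 1. If $n=1$, the single eigenvalue is simple and $U(T)=1$. If $n=2$, then $I=\emptyset$, and by (2) any real symmetric $A\in\mathcal H(T)$ has two distinct eigenvalues.

Let $n\ge3$, take a good point, which exists by Proposition 4, and let $A$ be its matrix. Since all $c_e>0$, $A\in\mathcal H(T)$.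

**Step 1: lower bounds.** *We show that each $\lambda_u$ has multiplicity at least $d_u-1$ and is not extreme.* For $u\in I$, $A(u)=\bigoplus_{w\sim u}A[B_{uw}]$, and by condition 2 each of the $d_u$ summands has eigenvalue $\lambda_u$. So $m_{A(u)}(\lambda_u)\ge d_u$, and Fact A gives $m_A(\lambda_u)\ge d_u-1$. Since $\lambda_u$ is an eigenvalue of the proper principal submatrix $A(u)$, Fact B gives $\lambda_{\min}(A)<\lambda_u<\lambda_{\max}(A)$.

**Step 2: counting.** *We show that there is no room for anything else.* The $\lambda_u$ are distinct, and since leaves contribute $0$,
$$\sum_{u\in I}(d_u-1)=\sum_{v\in V}(d_v-1)=2(n-1)-n=n-2.\tag{8}$$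
Together with $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$ this accounts for at least $n$ eigenvalues, and $A$ has exactly $n$. Hence $m_A(\lambda_u)=d_u-1$ for all $u\in I$, both extreme eigenvalues are simple, and there are no others. The eigenvalue $\lambda_u$ is simple exactly when $d_u=2$, so $U(A)=2+D_2(T)$ and $U(T)\le2+D_2(T)$. $\blacksquare$

This proves (1) for every tree.

## Splitting the eigenvalue at each vertex

We prove Theorem 2. For $n=2$ there are no partitions to choose, and the list $\{1,1\}$ occurs. Let $n\ge3$ and let $x^\circ=(a^\circ,c^\circ,\lambda^\circ)$ be a good point with matrix $A^\circ$. At $x^\circ$ all branches at $u$ share the eigenvalue $\lambda_u^\circ$. We now let them share it only within prescribed groups.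

**Step 1: the branch eigenvalues can be moved independently.** *This turns condition 4 into control over eigenvalues.* For $x=(a,c,\lambda)$ near $x^\circ$ let $\theta_{uw}(x)$ be the eigenvalue of $A[B_{uw}]$ near $\lambda_u^\circ$. By condition 3 and Fact C it is unique, simple and smooth in $x$. Put $G_{uw}=\lambda_u-\theta_{uw}$. Dividing the characteristic polynomial of $A[B_{uw}]$ by its factor $s-\theta_{uw}$ and setting $s=\lambda_u$ gives
$$F_{uw}=G_{uw}h_{uw},$$
with $h_{uw}$ smooth, and nonzero near $x^\circ$, because at $x^\circ$ it is the product of the differences between $\lambda_u^\circ$ and the other eigenvalues. As $G_{uw}(x^\circ)=0$, we get $\nabla F_{uw}=h_{uw}\nabla G_{uw}$ at $x^\circ$. By condition 4 the gradients of the $G_{uw}$ are independent there. By Fact D, every sufficiently small vector $\eta=(\eta_{uw})$ equals $G(x)$ for some $x$, with $x\to x^\circ$ as $\eta\to0$.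

For each $u\in I$ split the neighbors of $u$ into groups of sizes $g_{u,1},\dots,g_{u,r_u}$. Choose $\eta$ small, with $\eta_{uw}$ constant on each group and with different values on different groups at the same $u$. Let $x$ be the corresponding point near $x^\circ$, and $A$ its matrix. Since $\theta_{uw}=\lambda_u-\eta_{uw}$, at each $u$ the number $\theta_{uw}$ is constant on groups and differs between groups. The $c_e$ stay positive, so $A\in\mathcal H(T)$.

**Step 2: positions.** *We locate the eigenvalues of $A$ near $\lambda_u^\circ$.* Fix $u$ and put $d=d_u$. By condition 3, $\lambda_u^\circ$ is simple in each of the $d$ branches, so $m_{A^\circ(u)}(\lambda_u^\circ)=d$; say it occupies positions $j+1,\dots,j+d$ in the increasing order of eigenvalues of $A^\circ(u)$. By the proof of Theorem 1, $m_{A^\circ}(\lambda_u^\circ)=d-1$, and by Fact A it occupies exactly the positions $j+2,\dots,j+d$ in $A^\circ$. Eigenvalues in increasing order are continuous, so for $x$ close to $x^\circ$: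

- the eigenvalues of $A(u)$ near $\lambda_u^\circ$ are the $\theta_{uw}$, in positions $j+1,\dots,j+d$; call them $\theta_{(1)}\le\dots\le\theta_{(d)}$. They have $r_u$ distinct values, with multiplicities $g_{u,1},\dots,g_{u,r_u}$;
- the eigenvalues of $A$ near $\lambda_u^\circ$ are exactly the $d-1$ numbers $\alpha_1\le\dots\le\alpha_{d-1}$ in positions $j+2,\dots,j+d$, and by Fact A
$$\theta_{(i)}\le\alpha_i\le\theta_{(i+1)}.\tag{9}$$

**Step 3: a group of size $g$ gives multiplicity exactly $g-1$.** *Interlacing gives only the lower bound; the eigenvector condition gives equality.* Let $\theta$ be the value of a group of size $g$ at $u$. We claim $m_A(\theta)=g-1$.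

Let $Az=\theta z$, let $w$ be in the group, write $B=B_{uw}$, and let $y$ be the $\theta$-eigenvector of $A[B]$. By condition 3 and Fact C, $y_w\ne0$. The rows of $Az=\theta z$ on $B$ read
$$\bigl(A[B]-\theta I\bigr)z_B=-c_{uw}z_u\,e_w ,$$
where $z_B$ is the restriction of $z$ to $B$ and $e_w$ is the coordinate vector at $w$. Taking the inner product with $y$ makes the left side $0$, so $c_{uw}z_uy_w=0$ and $z_u=0$. Hence the $\theta$-eigenspace of $A$ consists of the $\theta$-eigenvectors $z$ of $A(u)$ (together with $0$), extended by $0$ at $u$, that satisfy the row of $u$:
$$\sum_{w\sim u}c_{uw}z_w=0.$$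
The $\theta$-eigenspace of $A(u)$ has dimension $g$: each branch in the group contributes dimension $1$, and no other branch at $u$ has eigenvalue $\theta$, since its only eigenvalue near $\lambda_u^\circ$ is a different $\theta_{uw'}$. The linear condition is nontrivial, because on the vector that equals $y$ on $B$ and $0$ elsewhere its left side is $c_{uw}y_w\ne0$. So $m_A(\theta)=g-1$.

**Step 4: the complete list.** *We read off all eigenvalues and count.* Inside a group of size $g$, the $g-1$ intervals in (9) between equal $\theta$'s are single points, and account for the multiplicity $g-1$ of Step 3. In total these are $\sum_i(g_{u,i}-1)=d-r_u$ of the $\alpha$'s at $u$. The remaining $r_u-1$ of the $\alpha$'s lie one in each interval between consecutive distinct $\theta$-values. None of them can equal an endpoint, since that would raise the multiplicity of the endpoint beyond $g-1$. So each lies strictly inside its interval. These open intervals are disjoint and contain no $\theta_{(i)}$, so these $\alpha$'s are simple.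

Eigenvalues of $A$ near different $\lambda_u^\circ$ are distinct. The two eigenvalues near $\lambda_{\min}(A^\circ)$ and $\lambda_{\max}(A^\circ)$ are distinct from all of these and are simple. By (8),
$$\sum_{u\in I}\bigl[(d_u-r_u)+(r_u-1)\bigr]+2=\sum_{u\in I}(d_u-1)+2=n,$$
so these are all the eigenvalues. The list consists of the numbers $g_{u,i}-1$ that are $\ge1$, and $\sum_u(r_u-1)+2$ further $1$'s. $\blacksquare$

## Diameter, caterpillars, and the spider again

We prove Theorem 3.

**Part (a).** If $n\ge2$ and $D_2(T)=0$, then $U(T)\ge2$ by (2) and $U(T)\le2$ by Theorem 1.

**Part (b), Step 1: a lower bound from a longest path.** *Many distinct eigenvalues force many simple ones.* Let $A\in\mathcal H(T)$, and let $\delta$ be the number of vertices of a longest path of $T$. For each $k\le\delta-1$ choose vertices $x,y$ on that path at distance $k$. The entry $(A^j)_{xy}$ is a sum over walks of length $j$ from $x$ to $y$, where steps that stay at a vertex are allowed and weighted by the diagonal. For $j<k$ there is no such walk, so $(A^j)_{xy}=0$. For $j=k$ the only one is the path, so $(A^k)_{xy}$ is the product of the edge entries along it, hence nonzero. Therefore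 no polynomial of degree exactly $k$ annihilates $A$. This holds for every $k\le\delta-1$, so the minimal polynomial of $A$ has degree at least $\delta$. As $A$ is diagonalizable, it has $r\ge\delta$ distinct eigenvalues. Of these, $U(A)$ have multiplicity $1$ and the others at least $2$, so $n\ge U(A)+2(r-U(A))$, that is,
$$U(A)\ge2r-n\ge2\delta-n.\tag{10}$$

**Part (b), Step 2: counting in a caterpillar.** *We show that $2\delta-n=2+D_2(T)$.* For $n=2$ we have $U(T)=2=2+D_2(T)$ by part (a). Let $T$ be a caterpillar with $n\ge3$ and maximum degree $\le3$, and let $h$ be the number of vertices of degree $3$. The non-leaf vertices form a path, of $D_2(T)+h$ vertices. It can be extended at both ends by a leaf. If it has at least two vertices, each end vertex has degree at least $2$ and only one non-leaf neighbor, so it has a leaf; if it is a single vertex, that vertex has at least two leaves. No path is longer, since the inner vertices of any path are non-leaves. So $\delta=2+D_2(T)+h$. Every non-leaf vertex has two neighbors on this longest path, so each vertex of degree $3$ has exactly one neighbor off it, which is a leaf, and vertices of degree $2$ have none. Every vertex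 off the path is such a leaf, so $n=\delta+h$. Hence
$$2\delta-n=\delta-h=2+D_2(T),$$
and $U(T)\ge2+D_2(T)$ by (10). Equality follows from Theorem 1.

**Part (c).** This is the spider of the first section: there $U(A)=3$ while $2+D_2(T)=5$. One can also see the list $\{2,2,1,1,1\}$ without computing the symmetric eigenvectors. The matrix $A(\text{center})$ has eigenvalues $-1,-1,-1,1,1,1$, with branch eigenvectors that do not vanish at the neighbors of the center, so the argument of Step 3 for Theorem 2, with the group of all three arms, gives $m_A(\pm1)=2$. By Fact A the other three eigenvalues lie one in each of $(-\infty,-1]$, $[-1,1]$, $[1,\infty)$. They cannot be $\pm1$, since $m_A(\pm1)$ is exactly $2$. So they lie in the three open intervals and are simple.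

Finally, for every $D\ge0$ the path on $D+2$ vertices has $D_2=D$ and, by part (b), $U=2+D$. So the constant $2$ and the coefficient $1$ in (1) are best possible, for every value of $D_2$. $\blacksquare$
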